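\title{An integral inequality for polynomials with positive coefficients, extremal at $(1+\lambda x)^n$}

\begin{abstract}
Let $p(x)=\sum_{k=0}^n a_kx^k$ have positive coefficients and let $R=\sum_{k=1}^n k\,a_k/a_{k-1}$. We prove that $a_0^{2/n}\int_0^\infty p^{-2/n}\,dx\ge n(n+1)/(2R)$, with equality only for $p=a_0(1+\lambda x)^n$. For palindromic polynomials with constant term $1$ this proves, in global form, the conjecture that the difference of the two sides has a strict local minimum at $(1+x)^n$. The proof passes through $\int_0^\infty (p'/p)^2\,dx$, which is a concave function of the ratios $k\,a_k/a_{k-1}$. We also show that the minimum is nondegenerate.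
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge1$ and let $p(x)=\sum_{k=0}^n a_kx^k$ with all $a_k>0$. Put
\[
G(p)=\int_0^\infty\frac{dx}{p(x)^{2/n}},\qquad R(p)=\sum_{k=1}^n k\,\frac{a_k}{a_{k-1}} .
\]
The integral converges, because the integrand is continuous on $[0,\infty)$ and $O(x^{-2})$ at infinity. Both numbers measure the scale of the variable. Replacing $p(x)$ by $c\,p(\lambda x)$ with $c,\lambda>0$ multiplies $G$ by $c^{-2/n}\lambda^{-1}$ and $R$ by $\lambda$, so the product $a_0^{2/n}G(p)R(p)$ does not change. For $p=(1+\lambda x)^n$ we have $k\,a_k/a_{k-1}=(n+1-k)\lambda$, and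
\begin{equation}\label{eq:model}
G(p)=\int_0^\infty\frac{dx}{(1+\lambda x)^2}=\frac1\lambda,\qquad R(p)=\lambda\,\frac{n(n+1)}2 .
\end{equation}
Thus $1/G$ and $2R/(n(n+1))$ are two ways of reading off $\lambda$. For a general $p$ with $a_0=1$, the first is the $\lambda$ for which $(1+\lambda x)^n$ has the same integral as $p$. The second is a weighted mean: with $b_k=a_k/\binom nk$ we have $R=\sum_k(n+1-k)\,b_k/b_{k-1}$, and the weights $n+1-k$ add up to $n(n+1)/2$. It is natural to ask how the two readings compare.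

The question was posed in \cite{sys} for palindromic polynomials. Let $n\ge2$, $m=\lfloor n/2\rfloor$ and $\mathcal O_m=(0,\infty)^m$. For $\alpha=(\alpha_1,\dots,\alpha_m)\in\mathcal O_m$ set $\alpha_0=1$ and
\[
p_\alpha(x)=\sum_{k=0}^n\alpha_{\min(k,\,n-k)}\,x^k ,
\]
so that $a_0=a_n=1$ and $a_k=a_{n-k}$. Since $p_\alpha(1/x)=x^{-n}p_\alpha(x)$, the substitution $x\mapsto1/x$ preserves $p_\alpha^{-2/n}\,dx$, and $G(p_\alpha)=2\int_0^1p_\alpha^{-2/n}\,dx$. Define on $\mathcal O_m$
\[
F_n(\alpha)=G(p_\alpha)-\frac{n(n+1)}{2R(p_\alpha)},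
\]
and let $\beta=\bigl(\binom n1,\dots,\binom nm\bigr)$ be the \emph{binomial point}, where $p_\beta=(1+x)^n$. By \eqref{eq:model}, $F_n(\beta)=1-1=0$.

\medskip
\noindent\textbf{Conjecture} (\cite{sys}). \emph{For each $n\ge2$, the function $F_n$ has a strict local minimum at $\beta$ (equivalently, $\beta$ is an isolated zero of $F_n$).}
\medskip

The case $n=2$ supports the conjecture. Take $\alpha_1=2-2\varepsilon$, so that $p_\alpha=(1+x)^2-2\varepsilon x$. With $\theta=x/(1+x)$ we have $d\theta=dx/(1+x)^2$ and $x/(1+x)^2=\theta(1-\theta)$. Using $\int_0^1\theta(1-\theta)\,d\theta=\frac16$ and $\int_0^1\theta^2(1-\theta)^2\,d\theta=\frac1{30}$,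
\[
G=\int_0^1\frac{d\theta}{1-2\varepsilon\theta(1-\theta)}=1+\frac\varepsilon3+\frac{2\varepsilon^2}{15}+O(\varepsilon^3).
\]
On the other side $R=\alpha_1+2/\alpha_1=3-\varepsilon+\varepsilon^2+O(\varepsilon^3)$, so $3/R=1+\frac\varepsilon3-\frac{2\varepsilon^2}9+O(\varepsilon^3)$. The linear terms cancel and
\begin{equation}\label{eq:n2}
F_2=\tfrac{16}{45}\,\varepsilon^2+O(\varepsilon^3).
\end{equation}

The conjecture is true, and the minimum is global.

\begin{theorem}\label{thm:global}
For every $n\ge2$, $F_n\ge0$ on $\mathcal O_m$, and $F_n(\alpha)=0$ only for $\alpha=\beta$.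
\end{theorem}

So $\beta$ is both the strict global minimum and the only zero, and both forms of the conjecture follow. The symmetry of $p_\alpha$ plays almost no role: Theorem~\ref{thm:global} comes from inequalities valid for all positive coefficients. They involve a third quantity,
\[
J(p)=\int_0^\infty\Bigl(\frac{p'(x)}{p(x)}\Bigr)^2dx ,
\]
which converges for the same reason as $G(p)$.

\begin{theorem}\label{thm:J}
Let $n\ge1$ and $a_0,\dots,a_n>0$. Then $J(p)\le\dfrac{2n}{n+1}R(p)$, with equality if and only if $p(x)=a_0(1+\lambda x)^n$ for some $\lambda>0$.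
\end{theorem}

\begin{theorem}\label{thm:chain}
Let $n\ge1$ and $a_0,\dots,a_n>0$. Then
\[
a_0^{2/n}G(p)\ \ge\ \frac{n^2}{J(p)}\ \ge\ \frac{n(n+1)}{2R(p)},
\]
and the outer terms are equal if and only if $p(x)=a_0(1+\lambda x)^n$ for some $\lambda>0$.
\end{theorem}

The constants in both theorems are sharp, being attained exactly on this family. The last result describes $F_n$ to second order at $\beta$, as \eqref{eq:n2} does for $n=2$.

\begin{theorem}\label{thm:hess}
Let $n\ge2$. Use the coordinates $u=(u_1,\dots,u_m)$ given by $\alpha_k=\binom nk e^{u_k}$, extend them by $u_0=0$ and $u_{n-k}=u_k$, and set $d_k=u_k-u_{k-1}$ for $1\le k\le n$. Then the gradient of $F_n$ vanishes at $\beta$, and there is a quadratic form $H$ with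
\[
F_n=\frac1nH(u)+O(|u|^3),\qquad H(u)\ge\frac{n+5}{12(n+1)}\sum_{k=1}^nd_k^2 .
\]
In particular the Hessian of $F_n$ at $\beta$ is positive definite.
\end{theorem}

Theorem~\ref{thm:hess} by itself gives $F_n>0$ in a punctured neighborhood of $\beta$, which is the conjecture as posed, and its proof does not use Theorems~\ref{thm:global}--\ref{thm:chain}. Section~\ref{sec:reduction} deduces Theorems~\ref{thm:chain} and~\ref{thm:global} from Theorem~\ref{thm:J}. Sections~\ref{sec:ratios}--\ref{sec:tangent} prove Theorem~\ref{thm:J}, first for $n=2$ by hand, and Section~\ref{sec:hessian} proves Theorem~\ref{thm:hess}.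

\section{Reduction to the logarithmic derivative}\label{sec:reduction}

The integral $G$ contains a fractional power of $p$, while $R$ is built from ratios of coefficients, and a direct comparison has little to hold on to. The quantity $J$ is closer to $R$: it is the integral of a rational function, and like $R$ it is multiplied by $\lambda$ when $p(x)$ is replaced by $c\,p(\lambda x)$. It is tied to $G$ through the function $f=p^{-1/n}$, since $G=\int_0^\infty f^2\,dx$, $J/n^2=\int_0^\infty(f'/f)^2\,dx$, and the product $f\cdot(f'/f)$ is an exact derivative.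

\begin{proof}[Proof of Theorem~\ref{thm:chain} from Theorem~\ref{thm:J}]
The function $f$ equals $a_0^{-1/n}$ at $0$ and tends to $0$ at infinity. By the Cauchy--Schwarz inequality,
\[
G(p)\,\frac{J(p)}{n^2}=\int_0^\infty f^2\,dx\int_0^\infty\Bigl(\frac{f'}f\Bigr)^2dx\ \ge\ \Bigl(\int_0^\infty f'\,dx\Bigr)^2=a_0^{-2/n}.
\]
This is the first inequality, and the second is Theorem~\ref{thm:J}. If the outer terms are equal, then equality holds in Theorem~\ref{thm:J}, so $p=a_0(1+\lambda x)^n$. Conversely, for such $p$ both outer terms equal $1/\lambda$ by \eqref{eq:model}.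
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:global}]
The polynomial $p_\alpha$ has positive coefficients and $a_0=1$, so $F_n(\alpha)\ge0$ by Theorem~\ref{thm:chain}. If $F_n(\alpha)=0$, then $p_\alpha=(1+\lambda x)^n$; comparing leading coefficients gives $\lambda^n=1$, so $\lambda=1$ and $\alpha=\beta$.
\end{proof}

Of the symmetry of $p_\alpha$ only $a_n=a_0$ was used, and only to select one point of the curve of extremals $(1+\lambda x)^n$. Positivity of the coefficients, on the other hand, cannot be weakened to positivity of $p$ on $[0,\infty)$: for $p=1-x+x^2$ we have $R=-3<0<J$, and Theorem~\ref{thm:J} fails.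

\begin{remark}
There is no reverse bound $G(p_\alpha)\le C_n/R(p_\alpha)$ on $\mathcal O_m$. Let $\alpha_1\to0^+$ with the other $\alpha_k$ fixed. Then $R(p_\alpha)\ge n\,a_n/a_{n-1}=n/\alpha_1\to\infty$, while $G(p_\alpha)$ increases as $\alpha_1$ decreases and so does not tend to $0$.
\end{remark}

\section{Ratio coordinates and the case $n=2$}\label{sec:ratios}

Neither side of Theorem~\ref{thm:J} changes when $p$ is multiplied by a constant, so from now on $a_0=1$. We choose the coordinates in which $R$ is linear, namely the summands of $R$: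
\[
r_k=k\,\frac{a_k}{a_{k-1}}\quad(1\le k\le n),\qquad a_k=\frac{r_1r_2\cdots r_k}{k!},\qquad R=r_1+\dots+r_n .
\]
The point $r=(r_1,\dots,r_n)$ ranges over all of $(0,\infty)^n$, and we write $J(r)$ for $J(p)$. The polynomial $(1+x)^n$ corresponds to
\[
r^*=(n,n-1,\dots,1),\qquad r_k^*=n+1-k ,
\]
with $J(r^*)=n^2\int_0^\infty(1+x)^{-2}dx=n^2$. Passing from $p(x)$ to $p(\lambda x)$ multiplies $r$ by $\lambda$, so $J(\lambda r)=\lambda J(r)$, and the polynomials $(1+\lambda x)^n$ form the ray through $r^*$.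

Theorem~\ref{thm:J} says that $J$ lies below a linear function and touches it along this ray. That is what one expects of a concave function that is homogeneous of degree one: it lies below its tangent plane at $r^*$, and by Euler's relation $\nabla J(r^*)\cdot r^*=J(r^*)$ this plane is the graph of the linear function $r\mapsto\nabla J(r^*)\cdot r$. The proof therefore has two parts: $J$ is concave in $r$, and every partial derivative of $J$ at $r^*$ equals $2n/(n+1)$.

For $n=1$ we have $p=1+r_1x$ and $J=r_1=R$, and there is nothing to prove. For $n=2$ both parts can be seen by hand. Here $p=1+r_1x+\frac12r_1r_2x^2$ and $r^*=(2,1)$. Integrating $p'\cdot p'/p^2$ by parts and then substituting $x=2z/r_1$,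
\[
J=\Bigl[-\frac{p'}p\Bigr]_0^\infty+\int_0^\infty\frac{p''}p\,dx=r_1+\int_0^\infty\frac{r_1r_2\,dx}{p}
=r_1+\int_0^\infty\frac{XY}{X+Y}\,\frac{dz}{z^2(1+2z)},
\]
where $X=r_1(1+2z)$ and $Y=2r_2z^2$ are linear in $r$. For $X,Y>0$ and real $\tau$,
\begin{equation}\label{eq:parallel}
\tau^2X+(1-\tau)^2Y-\frac{XY}{X+Y}=\frac{\bigl(\tau(X+Y)-Y\bigr)^2}{X+Y}\ge0 .
\end{equation}
So $XY/(X+Y)$ is a minimum of linear functions of $(X,Y)$; it is concave, and hence so is $J$. To obtain the tangent plane at $r^*$, take the $\tau$ that gives equality there. At $r^*$ we have $X+Y=2(1+z)^2$, so $\tau=w^2$ with $w=z/(1+z)$, and $1-\tau=(1+2z)/(1+z)^2$. Since $dw=dz/(1+z)^2$, inequality \eqref{eq:parallel} gives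
\[
J\le r_1+r_1\int_0^\infty\frac{z^2\,dz}{(1+z)^4}+2r_2\int_0^\infty\frac{(1+2z)\,dz}{(1+z)^4}
=r_1+r_1\int_0^1w^2dw+2r_2\int_0^1(1-w^2)\,dw=\tfrac43(r_1+r_2).
\]
Equality requires $Y/(X+Y)=\tau$ for all $z$, that is $Y/X=z^2/(1+2z)$, that is $r_1=2r_2$. This is Theorem~\ref{thm:J} for $n=2$.

The concavity became visible only after an integration by parts and a substitution depending on $r$. The original integrand is not concave in $r$: already for $n=1$ the second derivative of $r_1^2/(1+r_1x)^2$ in $r_1$ is $2(1-2r_1x)/(1+r_1x)^4$, which is positive for small $x$. For general $n$ we differentiate $J$ twice along a segment and let an integration by parts rearrange the result into terms with a sign.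

\section{The distribution of the terms of $p$}\label{sec:prob}

Derivatives of $\log p$ in $x$ and in the coefficients are organized by a probability law. For $x=e^s>0$ the numbers $\pi_k=a_kx^k/p(x)$ are positive and add up to $1$; let $K$ be a random variable with $\mathbb P(K=k)=\pi_k$ for $0\le k\le n$. Its mean is $\mu=\mathbb EK=xp'(x)/p(x)$, so
\begin{equation}\label{eq:Jmu}
J=\int_0^\infty\frac{\mu^2}{x^2}\,dx=\int_{-\infty}^\infty\mu^2e^{-s}\,ds .
\end{equation}
For a sequence $\phi_0,\dots,\phi_n$ we write $\phi_K$ for the corresponding random variable, and $\operatorname{Cov}(A,B)=\mathbb E[AB]-\mathbb EA\,\mathbb EB$. This section collects three tools.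

The first is the rule for differentiating expectations. Let $c_k(\tau)$ and $\phi_k(\tau)$ be smooth in a parameter $\tau$, let $Z=\sum_ke^{c_k}$, and let $K$ have the law $\pi_k=e^{c_k}/Z$. Writing a dot for $d/d\tau$, we have $\dot Z/Z=\mathbb E\dot c_K$ and $\dot\pi_k=\pi_k(\dot c_k-\mathbb E\dot c_K)$. Hence
\begin{equation}\label{eq:rule}
\frac d{d\tau}\log Z=\mathbb E\,\dot c_K,\qquad\frac d{d\tau}\,\mathbb E\phi_K=\mathbb E\,\dot\phi_K+\operatorname{Cov}(\phi_K,\dot c_K).
\end{equation}
For $c_k=\log a_k+sk$ and $\tau=s$, this gives $\partial_s\mathbb E\phi_K=\operatorname{Cov}(\phi_K,K)$ whenever $\phi$ does not depend on $s$.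

The second tool bounds the variance of a sequence by its squared increments. It is the key inequality in both the global and the local argument.

\begin{lemma}\label{lem:var}
Let $K$ be any random variable with values in $\{0,\dots,n\}$, let $\eta_1,\dots,\eta_n$ be real numbers, and put $\xi_k=\sum_{i\le k}\eta_i$ and $\zeta_k=\sum_{i\le k}\eta_i^2$, so that $\xi_0=\zeta_0=0$. Then
\[
\operatorname{Var}\xi_K\le\operatorname{Cov}(\zeta_K,K).
\]
If equality holds and $\mathbb P(K=0)$ and $\mathbb P(K=n)$ are positive, then $\eta_1=\dots=\eta_n$.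
\end{lemma}

\begin{proof}
Let $\pi_k=\mathbb P(K=k)$. Expanding the product shows that for any sequences $\phi,\psi$,
\[
\tfrac12\sum_{k,l}\pi_k\pi_l(\phi_k-\phi_l)(\psi_k-\psi_l)=\operatorname{Cov}(\phi_K,\psi_K).
\]
Therefore
\[
\operatorname{Cov}(\zeta_K,K)-\operatorname{Var}\xi_K=\sum_{k>l}\pi_k\pi_l\bigl[(k-l)(\zeta_k-\zeta_l)-(\xi_k-\xi_l)^2\bigr].
\]
The bracket equals $(k-l)\sum_{l<i\le k}\eta_i^2-\bigl(\sum_{l<i\le k}\eta_i\bigr)^2$. By the Cauchy--Schwarz inequality it is nonnegative, and it vanishes only if $\eta_{l+1}=\dots=\eta_k$. In the case of equality the bracket with $(k,l)=(n,0)$ vanishes.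
\end{proof}

The third tool concerns $p=(1+x)^n$. With $\theta=x/(1+x)$ the law of $K$ is binomial, $\pi_k=b_{n,k}(\theta):=\binom nk\theta^k(1-\theta)^{n-k}$, and $\mu=n\theta$. We write $\mathbb E_\theta,\operatorname{Var}_\theta,\operatorname{Cov}_\theta$ for this law.

\begin{lemma}\label{lem:bin}
For real $\phi_0,\dots,\phi_n$,
\begin{align}
\int_0^1\mathbb E_\theta\phi_K\,d\theta&=\frac1{n+1}\sum_{k=0}^n\phi_k,\label{eq:binmean}\\
\int_0^1\operatorname{Cov}_\theta(\phi_K,K)\,d\theta&=\sum_{k=1}^n\frac{k(n+1-k)}{(n+1)(n+2)}\,(\phi_k-\phi_{k-1}).\label{eq:bincov}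
\end{align}
\end{lemma}

\begin{proof}
Recall the beta integral $\int_0^1\theta^a(1-\theta)^b\,d\theta=a!\,b!/(a+b+1)!$ for integers $a,b\ge0$. It gives $\int_0^1b_{n,k}\,d\theta=1/(n+1)$, which is \eqref{eq:binmean}. For \eqref{eq:bincov}, note that $\theta=e^s/(1+e^s)$ satisfies $d\theta/ds=\theta(1-\theta)$, so \eqref{eq:rule} gives $\operatorname{Cov}_\theta(\phi_K,K)=\theta(1-\theta)\frac d{d\theta}\mathbb E_\theta\phi_K$. From $k\binom nk=n\binom{n-1}{k-1}$ and $(n-k)\binom nk=n\binom{n-1}k$ we get $b_{n,k}'=n(b_{n-1,k-1}-b_{n-1,k})$, where $b_{n-1,-1}=b_{n-1,n}=0$. Shifting the index in the second sum,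
\[
\operatorname{Cov}_\theta(\phi_K,K)=n\theta(1-\theta)\sum_{k=1}^nb_{n-1,k-1}(\theta)\,(\phi_k-\phi_{k-1}).
\]
Finally,
\[
n\binom{n-1}{k-1}\int_0^1\theta^k(1-\theta)^{n+1-k}d\theta=\frac{n!}{(k-1)!\,(n-k)!}\cdot\frac{k!\,(n+1-k)!}{(n+2)!}=\frac{k(n+1-k)}{(n+1)(n+2)}.\qedhere
\]
\end{proof}

\section{Concavity in the ratios}\label{sec:concave}

Fix $r^0,r^1\in(0,\infty)^n$. Let $r(t)=(1-t)r^0+tr^1$ and $j(t)=J(r(t))$, for $t$ in a compact interval $I$ that contains $[0,1]$ in its interior and on which all $r_i(t)$ are positive. The coefficients $a_k(t)$, the law of $K$ and the mean $\mu$ now depend on $(t,s)$. Since $\log a_k=\sum_{i\le k}\log r_i-\log k!$, the quantities that describe the motion are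
\[
\eta_i=\frac{\dot r_i}{r_i},\qquad\xi_k=\sum_{i\le k}\eta_i=\frac d{dt}\log a_k,\qquad\zeta_k=\sum_{i\le k}\eta_i^2 ,
\]
functions of $t$ alone. Because $r(t)$ is affine, $\dot\eta_i=-\dot r_i^2/r_i^2=-\eta_i^2$, and so
\begin{equation}\label{eq:xidot}
\dot\xi_k=-\zeta_k .
\end{equation}
We abbreviate $\xi=\xi_K$, $\zeta=\zeta_K$ and $V=\operatorname{Var}\xi$.

\begin{proposition}\label{prop:concave}
The function $j$ is $C^2$ on $[0,1]$, with
\begin{align}
j'&=2\int_{-\infty}^\infty\mu\,\partial_s(\mathbb E\xi)\,e^{-s}\,ds,\label{eq:j1}\\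
j''&=2\int_{-\infty}^\infty\Bigl\{\bigl[\operatorname{Cov}(\xi,K)^2-\operatorname{Var}K\operatorname{Var}\xi\bigr]+\mu\bigl[\operatorname{Var}\xi-\operatorname{Cov}(\zeta,K)\bigr]\Bigr\}e^{-s}\,ds.\label{eq:j2}
\end{align}
Moreover $j''\le0$ on $[0,1]$, and $j''(0)=0$ only if $r^1=\lambda r^0$ for some $\lambda>0$.
\end{proposition}

\begin{proof}
\emph{Derivatives of $\mu$.} Let $L(t,s)=\log\sum_ka_k(t)e^{sk}$, a smooth function. Apply \eqref{eq:rule} to $c_k=\log a_k(t)+sk$, for which $\partial_sc_k=k$ and $\partial_tc_k=\xi_k$. This gives $L_s=\mu$, $L_t=\mathbb E\xi$ and, by \eqref{eq:xidot}, $L_{tt}=V-\mathbb E\zeta$. Differentiating these three identities in $s$,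
\[
\mu_s=\operatorname{Var}K,\qquad\mu_t=\partial_s\mathbb E\xi=\operatorname{Cov}(\xi,K),\qquad\mu_{tt}=V_s-\operatorname{Cov}(\zeta,K).
\]

\emph{Bounds.} The weight $e^{-s}$ in \eqref{eq:Jmu} is large as $s\to-\infty$, where $K$ concentrates at $0$, so we need decay there. Let $\omega(s)=\min(e^s,1)$, and let $C$ denote constants independent of $(t,s)\in I\times\mathbb R$. The numbers $a_k,\xi_k,\zeta_k$ are bounded on $I$. Since $p\ge a_0=1$, we have $\mathbb P(K\ge1)\le\sum_{k\ge1}a_kx^k\le Cx$ for $x\le1$, hence $\mathbb P(K\ge1)\le C\omega$ and $\mu\le n\,\mathbb P(K\ge1)\le C\omega$. If $|\phi_k|\le M$ for all $k$, then $|\operatorname{Cov}(\phi_K,K)|\le2M\mu$. This bounds $\mu_s$, $\mu_t$, $\operatorname{Cov}(\zeta,K)$ and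
\[
V_s=\operatorname{Cov}(\xi^2,K)-2\,\mathbb E\xi\operatorname{Cov}(\xi,K)
\]
by $C\omega$ in absolute value. Also $V\le\mathbb E\xi^2\le C\,\mathbb P(K\ge1)\le C\omega$, because $\xi_0=0$. Consequently the product of $e^{-s}$ with any two of $\mu,\mu_s,\mu_t,\mu_{tt},V,V_s,\operatorname{Cov}(\zeta,K)$ is at most $C\omega^2e^{-s}=Ce^{-|s|}$ in absolute value. By dominated convergence we may differentiate \eqref{eq:Jmu} twice under the integral sign, and $j''$ is continuous. This gives \eqref{eq:j1} and
\[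
\tfrac12j''=\int_{-\infty}^\infty\bigl[\operatorname{Cov}(\xi,K)^2+\mu V_s-\mu\operatorname{Cov}(\zeta,K)\bigr]e^{-s}\,ds .
\]

\emph{Integration by parts.} The first term is nonnegative, and the second involves third moments of $K$ and $\xi$, for which we have no sign. Moving the derivative off $V$ removes the third moments. The boundary term $e^{-s}\mu V$ is $O(e^{-|s|})$, and $-\partial_s(e^{-s}\mu)=e^{-s}(\mu-\mu_s)$, so
\[
\int_{-\infty}^\infty\mu V_s\,e^{-s}\,ds=\int_{-\infty}^\infty(\mu-\operatorname{Var}K)\,V\,e^{-s}\,ds .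
\]
The part $-\operatorname{Var}K\cdot V$ is paired with $\operatorname{Cov}(\xi,K)^2$, and the part $\mu V$ with $-\mu\operatorname{Cov}(\zeta,K)$. This is \eqref{eq:j2}.

\emph{Signs.} The first bracket in \eqref{eq:j2} is nonpositive by the Cauchy--Schwarz inequality for covariances, the second by Lemma~\ref{lem:var}, and $\mu>0$. Hence $j''\le0$. If $j''(0)=0$, then the integrand, which is continuous and a sum of two nonpositive terms, has both terms equal to zero for every $s$. All $\pi_k$ are positive, so Lemma~\ref{lem:var} shows that at $t=0$ the numbers $\eta_i=(r_i^1-r_i^0)/r_i^0$ have a common value $c$. Thus $r^1=(1+c)r^0$, and $1+c>0$ because both points have positive entries.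
\end{proof}

The choice of coordinates enters through \eqref{eq:xidot}, which supplies the term $-\operatorname{Cov}(\zeta,K)$ that absorbs $\operatorname{Var}\xi$. If the numbers $\log a_k$ moved linearly instead, this term would be absent, and concavity does fail in those coordinates: along $p(e^tx)$ the function $J$ equals $e^tJ(p)$. Along a ray in $r$ all $\eta_i$ equal some $c(t)$, so $\xi=cK$ and $\zeta=c^2K$, and both brackets in \eqref{eq:j2} vanish, in agreement with the homogeneity of $J$.

\section{The tangent plane at $(1+x)^n$}\label{sec:tangent}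

\begin{proof}[Proof of Theorem~\ref{thm:J}]
Let $r$ be the ratio vector of $p$, and apply Proposition~\ref{prop:concave} with $r^0=r^*$ and $r^1=r$. At $t=0$ the law of $K$ is binomial with $\mu=n\theta$ and $e^{-s}=(1-\theta)/\theta$, so $\mu e^{-s}=n(1-\theta)$. Change variables from $s$ to $\theta$ in \eqref{eq:j1} and integrate by parts. The boundary term $(1-\theta)\mathbb E_\theta\xi_K$ vanishes at $\theta=1$, and at $\theta=0$ it equals $\xi_0=0$. With \eqref{eq:binmean},
\[
j'(0)=2n\int_0^1(1-\theta)\,\frac d{d\theta}\mathbb E_\theta\xi_K\,d\theta=2n\int_0^1\mathbb E_\theta\xi_K\,d\theta=\frac{2n}{n+1}\sum_{k=0}^n\xi_k .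
\]
The number $\eta_i$ occurs in $\xi_k$ for $k=i,\dots,n$, that is $n+1-i=r_i^*$ times, and $r_i^*\eta_i=r_i-r_i^*$ at $t=0$. Hence
\[
\sum_{k=0}^n\xi_k=\sum_{i=1}^n(r_i-r_i^*)=R-\frac{n(n+1)}2 .
\]
This coincidence of multiplicities is why all partial derivatives of $J$ at $r^*$ agree, and why the tangent plane is a multiple of $R$. Since $j(0)=n^2$, we get $j(0)+j'(0)=\frac{2n}{n+1}R$, and Taylor's formula gives
\[
J(p)=j(1)=\frac{2n}{n+1}R+\int_0^1(1-t)\,j''(t)\,dt\ \le\ \frac{2n}{n+1}R .
\]
If equality holds, the continuous nonpositive function $j''$ vanishes on $[0,1]$. Then $j''(0)=0$, so $r=\lambda r^*$ and $p=(1+\lambda x)^n$. Conversely, for this $p$ homogeneity gives $J=\lambda n^2$, and $\frac{2n}{n+1}R=\lambda n^2$ by \eqref{eq:model}.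
\end{proof}

\section{The Hessian at the binomial point}\label{sec:hessian}

A strict global minimum can be degenerate, so Theorem~\ref{thm:hess} needs its own argument. The coordinates $u$ measure $p_\alpha$ against $(1+x)^n$, which turns $G$ into an average over binomial laws.

\begin{proof}[Proof of Theorem~\ref{thm:hess}]
Write $N=n+1$, $S=\sum_{k=0}^nu_k$ and $D=\sum_{k=1}^nd_k^2$. Since $a_k=\binom nke^{u_k}$ for $0\le k\le n$, we have $p_\alpha(x)=(1+x)^n\,\mathbb E_\theta e^{u_K}$ with $\theta=x/(1+x)$, and $k\,a_k/a_{k-1}=(N-k)e^{d_k}$. As $d\theta=dx/(1+x)^2$,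
\[
G(p_\alpha)=\int_0^1\bigl(\mathbb E_\theta e^{u_K}\bigr)^{-2/n}d\theta,\qquad R(p_\alpha)=\sum_{k=1}^n(N-k)\,e^{d_k}.
\]
The integrand is smooth on $[0,1]\times\mathbb R^m$, so both functions are smooth in $u$ and the remainders below are uniform in $\theta$.

\emph{Expansion of $G$.} Let $M_\theta=\mathbb E_\theta u_K$. Insert $y=M_\theta+\frac12\mathbb E_\theta u_K^2+O(|u|^3)$ into $(1+y)^{-2/n}=1-\frac2ny+\frac1n(1+\frac2n)y^2+O(y^3)$. The quadratic terms are $-\frac1n\mathbb E_\theta u_K^2+\frac1n(1+\frac2n)M_\theta^2$, and $\int_0^1M_\theta\,d\theta=S/N$ by \eqref{eq:binmean}. Hence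
\[
G(p_\alpha)=1-\frac{2S}{nN}+\frac1n\int_0^1\Bigl[-\operatorname{Var}_\theta u_K+\frac2nM_\theta^2\Bigr]d\theta+O(|u|^3).
\]

\emph{Expansion of $R$.} Since $u_0=0$, we have $u_k=\sum_{i\le k}d_i$, and $d_i$ occurs in $N-i$ of these sums; thus
\begin{equation}\label{eq:S}
\sum_{k=1}^n(N-k)\,d_k=S .
\end{equation}
The symmetry $u_{n-k}=u_k$ gives $d_{N-k}=u_{k-1}-u_k=-d_k$. So $\sum_k(N-k)d_k^2=\sum_kk\,d_k^2$, and both sums equal half of their total $ND$. Therefore $R(p_\alpha)=\frac{nN}2+S+\frac N4D+O(|u|^3)$, and $1/(1+y)=1-y+y^2+O(y^3)$ with $y=\frac{2S}{nN}+\frac D{2n}+O(|u|^3)$ yields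
\[
\frac{nN}{2R(p_\alpha)}=1-\frac{2S}{nN}-\frac D{2n}+\frac{4S^2}{n^2N^2}+O(|u|^3).
\]
The constant and linear terms of the two expansions agree, so the gradient of $F_n$ vanishes at $u=0$ and $F_n=\frac1nH(u)+O(|u|^3)$ with
\[
H(u)=\frac D2-\int_0^1\operatorname{Var}_\theta u_K\,d\theta+\frac2n\int_0^1M_\theta^2\,d\theta-\frac4n\Bigl(\frac SN\Bigr)^2 .
\]
There are two negative terms, and we show that together they consume only part of $D/2$.

\emph{The variance term.} Apply Lemma~\ref{lem:var} with $\eta_i=d_i$, so that $\xi_k=u_k$ and $\zeta_k-\zeta_{k-1}=d_k^2$, and then \eqref{eq:bincov}. Since $k(N-k)\le N^2/4$,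
\[
\int_0^1\operatorname{Var}_\theta u_K\,d\theta\le\int_0^1\operatorname{Cov}_\theta(\zeta_K,K)\,d\theta=\sum_{k=1}^n\frac{k(N-k)}{N(N+1)}\,d_k^2\le\frac D4 .
\]

\emph{The mean terms.} By the Cauchy--Schwarz inequality on $[0,1]$, $\int_0^1M_\theta^2\,d\theta\ge(S/N)^2$, so the last two terms of $H$ add up to at least $-\frac2n(S/N)^2$. Since $\sum_kd_k=u_n-u_0=0$, we may subtract $N/2$ from the weights in \eqref{eq:S}, which gives $S=\sum_k(\frac N2-k)d_k$. From $\sum_{k=1}^nk=\frac{nN}2$ and $\sum_{k=1}^nk^2=\frac{nN(2n+1)}6$ we get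
\[
\sum_{k=1}^n\Bigl(k-\frac N2\Bigr)^2=\frac{nN(2n+1)}6-\frac{nN^2}4=\frac{n(n^2-1)}{12},
\]
so $S^2\le\frac{n(n^2-1)}{12}D$ and $\frac2n(S/N)^2\le\frac{n-1}{6(n+1)}D$. Altogether
\[
H(u)\ge\Bigl(\frac12-\frac14-\frac{n-1}{6(n+1)}\Bigr)D=\frac{n+5}{12(n+1)}\,D .
\]

\emph{The Hessian.} If $D=0$, then all $u_k$ equal $u_0=0$; hence $H$ is positive definite, and so is the Hessian $A_u$ of $F_n$ at $u=0$, which is $2/n$ times the matrix of $H$. At a critical point the chain rule has no first-order contribution, so $A_u=TA_\alpha T$, where $A_\alpha$ is the Hessian in the coordinates $\alpha$ and $T=\operatorname{diag}\bigl(\binom n1,\dots,\binom nm\bigr)$ is the Jacobian matrix of $u\mapsto\alpha$ at $0$. Thus $A_\alpha$ is positive definite as well.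
\end{proof}

The condition $u_n=u_0$ is essential here. If the $u_k$ were free apart from $u_0=0$, then along $u_k=ck$ the polynomial would be $(1+e^cx)^n$, the difference $G-\frac{n(n+1)}{2R}$ would vanish identically, and the Hessian would be degenerate. For $n=2$ the bound can be compared with the exact value: $\alpha_1=2e^{u_1}$ means $\varepsilon=-u_1+O(u_1^2)$ in \eqref{eq:n2}, so $H=\frac{32}{45}u_1^2$, while $D=2u_1^2$ and the theorem gives $H\ge\frac7{18}u_1^2$.

\begin{thebibliography}{1}
\bibitem{sys}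
\emph{Hidden structure and uniqueness of solution in a nonlinear system of geometric origin}, \texttt{https://deleo.website/sys.pdf}.
\end{thebibliography}
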